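# Graphs on which the Neumann surplus is not asymptotically Gaussian

## 1. Three theorems on the Neumann surplus

Throughout, $p(x)=\frac1{\pi(1+x^2)}$, "Cauchy" means "with density $p$", $L=\sum_e l_e$ is the total length of a graph, and $\operatorname{sgn}=\pm1$ is used at nonzero arguments. The notions in the statements are recalled in Section 2.

**The graphs $\Gamma_M$.** Let $M\ge2$. The graph $\Gamma_M$ has interior vertices $u,v,w_1,\dots,w_M$. For each $i$ there is an edge $a_i=uw_i$, an edge $b_i=vw_i$, and two tails $c_i,c_i'$ at $w_i$ (a tail is an edge that ends at a vertex of degree one). There are $M$ tails $\varphi_1,\dots,\varphi_M$ at $v$ and one tail $e_0$ at $u$.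

**Theorem 1.** Choose rationally independent lengths on $\Gamma_M$ with $l_{e_0}\ge(1-\frac1M)L$. Then $(\omega^{(M)}-\mathbb E\,\omega^{(M)})/\sqrt M$ converges in law to
$$\mu_0=\int N\big(0,\tfrac14+v(r)\big)\,\lambda(r)\,dr ,$$
where $\lambda>0$ is a probability density on $\mathbb R\setminus\{0\}$ and $v$, defined in (5), is continuous on $\mathbb R\setminus\{0\}$ with $v(1)<\lim_{r\to0}v(r)$. The law $\mu_0$ is non-degenerate and not Gaussian. Consequently $V[\omega^{(M)}]>0$ for large $M$, and although $\beta+|\partial\Gamma|=4M\to\infty$ along these graphs, the convergence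
$$\frac{\omega^{(M)}-\mathbb E[\omega^{(M)}]}{\sqrt{V[\omega^{(M)}]}}\longrightarrow N(0,1)\quad\text{in distribution}\tag{1}$$
fails. The universality conjecture stated in Section 2 is false.

**Theorem 2.** There is $\delta_0>0$ such that for any rationally independent lengths on $\Gamma_M$ with $l_{e_0}\ge(1-\delta_0)L$, one has $V[\omega^{(M)}]>0$ for large $M$ and the convergence (1) fails along $(\Gamma_M)$.

**Theorem 3.** The conjecture is true for every sequence of trees. For a tree with arbitrary rationally independent lengths,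
$$\omega\overset d=-\frac{|\partial\Gamma|}2+\frac12\sum_{v\text{ interior}}S_v$$
with independent $S_v\overset d=\sum_{i=1}^{d_v-1}\operatorname{sgn}C_i-\operatorname{sgn}\sum_{i=1}^{d_v-1}C_i$, where the $C_i$ are i.i.d. Cauchy and $d_v=\deg v$.

So the surplus of $\Gamma_M$, centered and scaled, looks Gaussian only after one conditions on a random number $r$; the variance of that Gaussian depends on $r$, and $r$ stays random in the limit. Theorem 3 is not needed for the disproof, but it shows that cycles are what matters.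

## 2. Quantum graphs, generic eigenfunctions and the surplus

The problem comes from the source "Joint With L. Abn (IAS)", https://8ecm.eu/system/admin/abstracts/presentations/000/001/690/original/Neumann_Domains_on_Metric_Graphs-printout.pdf.

A metric graph $\Gamma=(V,E)$ is here finite and connected, each edge $e$ is identified with $[0,l_e]$, and no vertex has degree $2$. The lengths are assumed rationally independent, that is, linearly independent over $\mathbb Q$. The first Betti number is $\beta=|E|-|V|+1$; $\partial\Gamma$ is the set of vertices of degree $1$ (leaves), and all other vertices are called interior. For $\Gamma_M$ we count $|E|=5M+1$ and $|V|=(M+2)+(3M+1)=4M+3$, so $\beta=M-1$ and $|\partial\Gamma|=3M+1$. The degrees are $\deg u=M+1$, $\deg v=2M$, $\deg w_i=4$, so no vertex has degree $2$.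

On $\Gamma$ we consider $-f''=k^2f$ on each edge with Neumann–Kirchhoff conditions: $f$ is continuous at every vertex $v$ and $\sum_{e\sim v}\partial_ef(v)=0$, where $\partial_e$ is the outgoing derivative, pointing from $v$ into $e$. At a leaf this is the Neumann condition $f'=0$. The spectrum is discrete, $0=k_0<k_1\le k_2\le\dots$, with eigenfunctions $f_n$.

**Definition (generic index).** For $n\ge1$, $f_n$ is generic if $k_n^2$ is a simple eigenvalue, $f_n$ vanishes at no vertex, and $\partial_ef_n(v)\ne0$ for every interior vertex $v$ and every $e\sim v$. Let $\mathcal G$ be the set of $n\ge1$ with $f_n$ generic.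

**Definition (Neumann surplus).** The Neumann points of $f$ are $N(f)=\{x\in\Gamma\setminus V:f'(x)=0\}$; the closures of the components of $\Gamma\setminus N(f)$ are the Neumann domains. The Neumann surplus is $\omega(n)=|N(f_n)|-n$ for $n\in\mathcal G$.

For the interval $[0,l]$, $f_n=\cos(\pi nx/l)$ has $n-1$ interior critical points, so $\omega(n)=-1$ for all $n$.

For $A\subset\mathcal G$ let $d_{\mathcal G}(A)=\lim_N|A\cap\{1,\dots,N\}|/|\mathcal G\cap\{1,\dots,N\}|$. The following facts are taken as known.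

1. $\omega$ is a finitely supported random variable with respect to $d_{\mathcal G}$: the densities $\mathbb P(\omega=j)=d_{\mathcal G}(\omega^{-1}(j))$ exist and sum to $1$.
2. $\mathbb P(\omega=j)=\mathbb P(\omega=\beta-|\partial\Gamma|-j)$. Hence $\mathbb E[\omega]=\frac12(\beta-|\partial\Gamma|)$; for $\Gamma_M$ this is $-M-1$.
3. On a tree whose degrees are all $1$ or $3$, $-1-\omega$ is binomial: $\mathbb P(\omega=j)=\binom{|\partial\Gamma|-2}{-j-1}2^{2-|\partial\Gamma|}$ for $1-|\partial\Gamma|\le j\le-1$.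

**Conjecture (universality).** If $\{\Gamma^{(m)}\}$ is a sequence of graphs as above with $V[\omega^{(m)}]>0$ and $\beta^{(m)}+|\partial\Gamma^{(m)}|\to\infty$, then $(\omega^{(m)}-\mathbb E[\omega^{(m)}])/\sqrt{V[\omega^{(m)}]}\to N(0,1)$ in distribution.

We use the following textbook facts: Weyl's law $\#\{n\ge1:k_n\le K\}=LK/\pi+O(1)$; Weyl equidistribution (for rationally independent $l$, the fraction of time $k\in[0,K]$ for which $kl\bmod2\pi$ lies in a Jordan measurable set $R\subset\mathbb T^E=(\mathbb R/2\pi\mathbb Z)^E$ tends to $(2\pi)^{-|E|}\mathrm{vol}(R)$); Lévy's continuity theorem; Lindeberg's theorem; and Khinchin's convergence of types theorem. Also, the tangent of a uniform angle is Cauchy, and the average of $M$ independent Cauchy variables is Cauchy.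

## 3. Star graphs by hand

Take a star with $d\ge3$ edges and center $o$. Let $f=f_n$ be generic, $k=k_n$, $\kappa_i=kl_i$. Measure length in units of $1/k$, so that $f''=-f$ and edge $i$ has length $\kappa_i$. On edge $i$, $f$ is a multiple of $\cos(\text{distance to the leaf})$. As $f(o)\ne0$, $\cos\kappa_i\ne0$; the outgoing derivative at $o$ is $f(o)\tan\kappa_i$, which is nonzero by genericity. Kirchhoff's condition says $\sum_i\tan\kappa_i=0$.

The critical points on edge $i$ are at distances $\pi,2\pi,\dots<\kappa_i$ from the leaf, so there are $\lfloor\kappa_i/\pi\rfloor$ of them. To find $n$, note that it is the number of eigenvalues below $k^2$, i.e. the negative index of $\mathcal B(g)=\int g'^2-k^2g^2$ on $H^1(\Gamma)$. Split $H^1$ into the functions vanishing at $o$ and the line spanned by $f$; these are $\mathcal B$-orthogonal, by an integration by parts. On the first space we count Dirichlet–Neumann eigenvalues $(\pi(m-\frac12)/l_i)^2<k^2$, which gives $\sum_i\lfloor\kappa_i/\pi+\frac12\rfloor$.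 On the line, $\mathcal B(f)=-k f(o)^2\sum_i\tan\kappa_i=0$. Since $\lfloor\frac\kappa\pi+\frac12\rfloor-\lfloor\frac\kappa\pi\rfloor=1$ exactly when $\tan\kappa<0$,
$$\omega(n)=-\#\{i:\tan\kappa_i<0\}.$$
For $d=3$ three nonzero numbers with sum $0$ have one or two negative members, so $\omega\in\{-1,-2\}$, and Fact 2 gives probability $\frac12$ each, in accordance with Fact 3.

So the surplus is a sum of signs attached to a vertex. A sensible plan for the conjecture is: write $\omega$ as a sum of bounded contributions of vertices, show that they are nearly independent, apply Lindeberg. On trees this plan succeeds (Section 12). We now carry out its first step on $\Gamma_M$, and in Section 6 we see where it stops.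

## 4. The eigenvalue equation of $\Gamma_M$ in terms of phases

For $k>0$ rescale so that $f''=-f$ on an edge of length $kl_e$, and put $\kappa_e=kl_e\bmod2\pi$. Vertex values and vertex derivatives of solutions depend only on these phases. We write $\kappa_0=\kappa_{e_0}$, and $\kappa'\in\mathbb T^{E\setminus e_0}$ for all the other phases. We use the letters $a,b,c,c'$ also for the phases of a gadget (the four edges at some $w_i$; we drop the index), and $\varphi_j$ for the phases of the tails at $v$.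

**Step 1: elimination of the vertices $w_i$.** The purpose is to reduce the problem to the two hubs. On a tail of phase $\kappa$ at a vertex $o$ with $\cos\kappa\neq0$, $\partial f(o)=f(o)\tan\kappa$. On an edge from $o$ to $o'$ with $\sin\kappa\ne0$, $f(o')=f(o)\cos\kappa+\partial f(o)\sin\kappa$, so $\partial f(o)=(f(o')-f(o)\cos\kappa)/\sin\kappa$. Put
$$x=\cot a,\quad y=\cot b,\quad z=\tan c+\tan c',\quad D=x+y-z.$$
Kirchhoff at $w$ reads $\frac{f_u}{\sin a}+\frac{f_v}{\sin b}=Df_w$. Inserting this $f_w$ into $\partial_bf(v)=\frac{f_w}{\sin b}-yf_v$ and $\partial_af(u)=\frac{f_w}{\sin a}-xf_u$, we see that the gadget contributes $Xf_u+Yf_v$ to the derivative sum at $v$ and $\hat Xf_u+Xf_v$ to that at $u$, where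
$$X=\frac1{\sin a\sin b\,D},\qquad Y=-y+\frac{1+y^2}D,\qquad \hat X=-x+\frac{1+x^2}D .$$

**Step 2: the eigenvalue equation.** The purpose is to solve for $\kappa_0$. Let $T=\sum_j\tan\varphi_j$. For a.e. $\kappa'$ all $\sin\kappa_e,\cos\kappa_e$ $(e\ne e_0)$, all $D_i$, and $\sum Y_i+T$ are nonzero: given the other variables, $z_i$ and $T$ have laws without atoms. Take such a $\kappa'$. Suppose a solution has $f_u=0$; this is so in particular if $\cos\kappa_0=0$. Kirchhoff at $v$ gives $f_v(\sum Y_i+T)=0$, so $f_v=0$, then all $f_{w_i}=0$, and $f$ vanishes off $e_0$ (the sines and cosines are nonzero). Kirchhoff at $u$ then gives $\partial_{e_0}f(u)=0=f(u)$, so $f\equiv0$. Hence every nonzero solution has $f_u\ne0$ and $\cos\kappa_0\ne0$. Normalize $f_u=1$. The conditions at $v$ and $u$ become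
$$f_v=r:=-\frac{\sum_iX_i}{\sum_iY_i+T},\qquad\tan\kappa_0=-\mathcal S(\kappa'),\quad\mathcal S:=\sum_i(\hat X_i+rX_i).\tag{2}$$
So $k^2$ is an eigenvalue iff $\kappa_0\equiv\Theta(\kappa'):=-\arctan\mathcal S(\kappa')$ mod $\pi$, and it is then simple.

**Step 3: genericity for a.e. $\kappa'$.** The purpose is to find a full-measure set on which nothing degenerates. First, $\sum X_i\neq0$ a.e.: with everything but $c_1,c_1'$ fixed, $\sum X_i=0$ prescribes $X_1$, hence $D_1$, hence $z_1$, a null event. Now fix gadget phases with nonzero sines and cosines, $D_i\ne0$, $\sum X_i\ne0$ and $x_i\ne z_i$; this excludes a null set. Then $r\neq0$ and $T\mapsto r$ is injective. The following are affine in $r$ and not identically zero: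

- $f_w=\frac1D\big(\frac1{\sin a}+\frac r{\sin b}\big)$, slope $\frac1{D\sin b}$;
- $\partial_af(u)=\frac{f_w-\cos a}{\sin a}$, slope $\frac1{D\sin a\sin b}$;
- $\partial_af(w)=\frac{1-f_w\cos a}{\sin a}$, slope $\frac{-\cos a}{D\sin a\sin b}$;
- $\partial_bf(v)=X+rY$, intercept $X\ne0$;
- $\partial_bf(w)=\frac{r-f_w\cos b}{\sin b}$, slope $\frac{D-y}{D\sin b}=\frac{x-z}{D\sin b}$;
- $\mathcal S$, slope $\sum X_i$.

Each vanishes for at most one $r$, so for at most one value of $T$, a null event. By Fubini all are nonzero for a.e. $\kappa'$. The tail derivatives $f(o)\tan\kappa$ (on $e_0$: $-\mathcal S$) and the leaf values $f(o)/\cos\kappa$ are then nonzero too. Let $U\subset\mathbb T^{E\setminus e_0}$ be the set where $\sin\kappa_e,\cos\kappa_e$ $(e\ne e_0)$, $D_i$, $\sum X_i$, $\sum Y_i+T$ and all the listed quantities are nonzero. It is open and of full measure, $\mathcal S$ is smooth on it, and for $\kappa'\in U$, $\kappa_0\equiv\Theta(\kappa')$ mod $\pi$, the eigenfunction is generic.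

**Step 4: monotonicity.** The purpose is to show $\partial_{\kappa_e}\Theta\le0$ on $U$ for $e\ne e_0$; this will be needed to count eigenvalues. Let $f,\hat f$ be the solutions on $\Gamma\setminus e_0$ (all conditions except Kirchhoff at $u$, with $f_u=\hat f_u=1$) for phases that differ only by $\hat\kappa_e=\kappa_e+h$. Sum $f\,\partial\hat f-\hat f\,\partial f$ over all pairs (vertex, incident edge $\ne e_0$). Grouped by vertices: a vertex other than $u$ contributes $0$, by continuity and Kirchhoff, and $u$ contributes $\hat{\mathcal S}-\mathcal S$. Grouped by edges: an edge other than $e$ contributes the difference of the constant Wronskian $W=f\hat f'-\hat ff'$ at its ends, so $0$. On $e$, parametrized from one end, the contribution is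
$$W(0)-\big[f(\kappa_e)\hat f'(\kappa_e+h)-f'(\kappa_e)\hat f(\kappa_e+h)\big].$$
Since $W(0)=W(\kappa_e)$, $\hat f'(\kappa_e+h)=\hat f'(\kappa_e)-h\hat f(\kappa_e)+o(h)$ and $\hat f(\kappa_e+h)=\hat f(\kappa_e)+h\hat f'(\kappa_e)+o(h)$, this equals $h(f\hat f+f'\hat f')(\kappa_e)+o(h)=h(f^2+f'^2)(\kappa_e)+o(h)$, because $\hat f\to f$. Hence $\partial\mathcal S/\partial\kappa_e=f^2+f'^2\ge0$ on $e$, and $\partial_{\kappa_e}\Theta\le0$.

## 5. The surplus of $\Gamma_M$ as a sum of signs

Let $k=k_n$ with $\kappa'\in U$. In this section $\kappa$ inside $\lfloor\cdot\rfloor$ denotes the true rescaled length $kl_e$.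

**Step 1: a formula for $n$.** The purpose is to count the eigenvalues below $k^2$ as we did for the star. As the eigenvalue is simple, $n$ is the negative index of $\mathcal B(f)=\int f'^2-k^2f^2$ on $H^1(\Gamma)$. Write $H^1=H_0\oplus\mathcal E$, where $H_0$ consists of the functions vanishing at all interior vertices and $\mathcal E$ of the continuous functions with $-f''=k^2f$ on every edge and Neumann conditions at leaves. Interior vertex values in $\mathcal E$ are arbitrary and determine the function, because $\sin\kappa_e\ne0$ on $a_i,b_i$ and $\cos\kappa_e\ne0$ on tails. Integration by parts shows that the sum is $\mathcal B$-orthogonal.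

On $H_0$ we count Dirichlet eigenvalues $(\pi m/l)^2$ on $a_i,b_i$ and Dirichlet–Neumann eigenvalues $(\pi(m-\frac12)/l)^2$ on tails; the index is $\sum_{a_i,b_i}\lfloor\frac\kappa\pi\rfloor+\sum_{\text{tails}}\lfloor\frac\kappa\pi+\frac12\rfloor$. On $\mathcal E$, integration by parts gives $\mathcal B=-kF^T\Lambda F$, where $F$ is the vector of interior vertex values and $\Lambda F$ the vector of sums of rescaled outgoing derivatives. So we need the positive index of the symmetric matrix $\Lambda$. Its $w$-block is $\mathrm{diag}(-D_i)$. Completing the square in the $f_{w_i}$, the rest is the Schur complement, which maps $(f_u,f_v)$ to the derivative sums at $u,v$ once Kirchhoff holds at all $w_i$; by Section 4 it is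
$$\begin{pmatrix}\sum\hat X_i+\tan\kappa_0&\sum X_i\\\sum X_i&\sum Y_i+T\end{pmatrix}.$$
It is nonzero and kills $(1,r)$, so it equals $\mu\begin{pmatrix}r^2&-r\\-r&1\end{pmatrix}$ with $\mu=\sum Y_i+T$. Thus
$$n=\sum_{a_i,b_i}\lfloor\tfrac\kappa\pi\rfloor+\sum_{\text{tails}}\lfloor\tfrac\kappa\pi+\tfrac12\rfloor+\#\{i:D_i<0\}+\iota,\qquad\iota=1\big[\textstyle\sum Y_i+T>0\big].$$

**Step 2: counting Neumann points.** The purpose is to express $|N(f)|$ by the same floors plus signs. A tail has $\lfloor\frac\kappa\pi\rfloor$ Neumann points, and $\lfloor\frac\kappa\pi+\frac12\rfloor-\lfloor\frac\kappa\pi\rfloor=1[\tan\kappa<0]$. On $a=uw$ the zeros of $f'$ are simple with spacing $\pi$, and $f'\ne0$ at the ends, so their number $N_a$ is $\lfloor\frac\kappa\pi\rfloor$ or $\lfloor\frac\kappa\pi\rfloor+1$. Since $f'$ changes sign $N_a$ times and the outgoing derivative at $w$ is $-f'$, $\operatorname{sgn}(\partial_af(u)\,\partial_af(w))=-(-1)^{N_a}$; also $\operatorname{sgn}\sin a=(-1)^{\lfloor\kappa/\pi\rfloor}$.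 Hence $N_a=\lfloor\frac\kappa\pi\rfloor+1[\sin a\,\partial_af(u)\,\partial_af(w)>0]$, and similarly for $b$ with $v$ in place of $u$.

**Step 3: the signs.** The purpose is to compute those signs. Put $\rho=r\sin a/\sin b$, so that $f_w=\frac{1+\rho}{D\sin a}$, and
$$m_A=y-z-\rho x,\qquad m_B=\rho(x-z)-y.$$
From the formulas in Step 3 of Section 4,
$$\partial_af(w)=\frac1{\sin a}\Big[1-\frac{(1+\rho)x}D\Big]=\frac{m_A}{D\sin a},\qquad\partial_af(u)=\frac{(1+\rho)(1+x^2)}D-x=\frac{1+\rho-x\,m_A}D,$$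
$$\partial_bf(w)=\frac1{\sin a}\Big[\rho-\frac{(1+\rho)y}D\Big]=\frac{m_B}{D\sin a},\qquad\partial_bf(v)=\frac{\sin b}{\sin a}\Big[\frac{(1+\rho)(1+y^2)}D-\rho y\Big]=\frac{\sin b}{\sin a}\cdot\frac{1+\rho-y\,m_B}D .$$
For example, $(1+\rho)(1+x^2)-xD=1+\rho+x(\rho x-y+z)$. So the signs of $\sin a\,\partial_af(u)\partial_af(w)$, $\sin b\,\partial_bf(v)\partial_bf(w)$ and $D$ are
$$\sigma_A=\operatorname{sgn}[m_A(1+\rho-x\,m_A)],\quad\sigma_B=\operatorname{sgn}[m_B(1+\rho-y\,m_B)],\quad\sigma_D=\operatorname{sgn}(x+y-z).\tag{3}$$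
Let $\Xi=\sigma_A+\sigma_B+\sigma_D$ and $c_i(r)=\frac12(\Xi+\operatorname{sgn}\tan c_i+\operatorname{sgn}\tan c_i')$. Gadget $i$ contributes
$$\tfrac{1+\sigma_A}2+\tfrac{1+\sigma_B}2-\tfrac{1-\sigma_D}2-\tfrac{1-\operatorname{sgn}\tan c_i}2-\tfrac{1-\operatorname{sgn}\tan c_i'}2=c_i(r)-\tfrac12$$
to $|N(f)|-n$, tail $\varphi_j$ contributes $\frac12\operatorname{sgn}\tan\varphi_j-\frac12$, the tail $e_0$ contributes $-1[\tan\kappa_0<0]$, and there remains $-\iota$. Therefore
$$\omega+M+1=\sum_{i=1}^Mc_i(r)+\tfrac12\sum_{j=1}^M\operatorname{sgn}\tan\varphi_j+\big(1-1[\tan\kappa_0<0]-\iota\big)=:\Omega(\kappa')+M+1.\tag{4}$$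
The last bracket has absolute value at most $1$. As $\tan\kappa_0=-\mathcal S(\kappa')$, $\Omega$ is a function of $\kappa'\in U$, the same for $\kappa_0\equiv\Theta$ and $\kappa_0\equiv\Theta+\pi$, and it is locally constant on $U$, since all signs are those of nonvanishing continuous functions.

**Step 4: the variance function.** The purpose is to study $c_i(r)$ when $r$ is a fixed number. For fixed real $r\ne0$ and uniform independent gadget phases, $c(r)$ is a.e. defined: $m_A$, $1+\rho-xm_A$, $m_B$, $1+\rho-ym_B$, $D$ are affine in $z$ with slopes $-1,x,-\rho,\rho y,-1$, and $z$ has no atoms. Put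
$$v(r):=\mathbb E[c(r)^2].\tag{5}$$
If $r\to r_0\ne0$, then $c(r)\to c(r_0)$ a.e., so by dominated convergence $v$ is continuous on $\mathbb R\setminus\{0\}$. Reversing the signs of all gadget phases, with $r$ fixed, preserves $\rho$ and flips $x,y,z,m_A,m_B$ and $\tan c,\tan c'$; hence $c\to-c$ and $\mathbb E\,c(r)=0$. Also $|c|\le\frac52$.

## 6. The common ratio $r$, and where the independence argument stops

Suppose for a moment that all phases in $\kappa'$ are independent and uniform. For a fixed number $r$, $\sum_ic_i(r)$ is a sum of i.i.d. centered bounded variables, so $M^{-1/2}\sum c_i(r)\Rightarrow N(0,v(r))$, and the tails at $v$ add an independent $N(0,\frac14)$. If $r$ converged to a constant, we would expect a Gaussian limit.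

This is the point where the argument stops. All gadgets feel the same number $r=f(v)/f(u)$, and by (2), $r=-\frac{\frac1M\sum X_i}{\frac1M\sum Y_i+\frac1MT}$. Here $T/M$ is exactly Cauchy for every $M$, and we shall see in Section 8 that $X_i$ is a product with independent factor $\sec\gamma$, $\gamma$ uniform, so $\mathbb E|X_i|=\infty$; no law of large numbers makes $r$ concentrate.

The way forward is to turn this into the theorem. We show that $r$ has a limiting density $\lambda$ and that, given $r$, the gadget sum is still asymptotically $N(0,v(r))$. This is not immediate, because $r$ depends on all gadgets; it holds because $r$ is governed by the few gadgets with very large $X_i$ or $Y_i$, while the central limit theorem is governed by the many others. Then the limit is a mixture of Gaussians, and it is not Gaussian as soon as $v$ is not constant.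

A second matter has to be settled first: density in $n$ is not the uniform measure in $\kappa'$. The long edge $e_0$ is there to make the two nearly equal.

## 7. From eigenvalue density to uniform phases

**Lemma 1.** Let $\Gamma$ have rationally independent lengths, $e\in E$, and let $\Theta$ be a real-valued $C^1$ function near a closed cube $Q\subset\mathbb T^{E\setminus e}$ with $\partial_{e'}\Theta\le0$ for all $e'\ne e$, where $Q$ has side $<1$ and $\Theta$ oscillates by less than $1$ on $Q$. Let $\mathcal A=\{\kappa:\kappa'\in Q,\ \kappa_e\equiv\Theta(\kappa')\bmod2\pi\}$ and $l'=(l_{e'})_{e'\ne e}$. Then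
$$\lim_{K\to\infty}\tfrac1K\#\{0<k\le K:kl\in\mathcal A\}=(2\pi)^{-|E|}\int_Q\Big(l_e-\sum_{e'\ne e}l_{e'}\partial_{e'}\Theta\Big)d\kappa'\ \ge\ (2\pi)^{-|E|}\,l_e\,\mathrm{vol}(Q).$$

*Proof.* The idea is to thicken $\mathcal A$ along the flow direction $l$ and use equidistribution. Let $\Psi(\kappa',s)=(\kappa'+sl',\Theta(\kappa')+sl_e)$. Its Jacobian determinant is $l_e-l'\cdot\nabla\Theta\ge l_e>0$. We claim that $\Psi$ is injective into the torus on $Q\times[0,\varepsilon]$ if $\varepsilon\max l<1$. A coincidence gives $\kappa_1',\kappa_2'\in Q$ and $0\le\sigma\le\varepsilon$ with $\kappa_2'=\kappa_1'+\sigma l'$, as lifts to $\mathbb R^{E\setminus e}$ because the coordinates of $\kappa'_2-\kappa'_1$ and of $\sigma l'$ are less than $1$ in modulus, and $\Theta(\kappa_2')\equiv\Theta(\kappa_1')+\sigma l_e$ mod $2\pi$. By monotonicity $\Theta(\kappa_2')-\Theta(\kappa_1')\in(-1,0]$, while $\sigma l_e\in[0,1)$. Their difference lies in $(-2,0]$ and is a multiple of $2\pi$, so it is $0$; hence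 both vanish, $\sigma=0$ and $\kappa'_1=\kappa'_2$.

Let $R=\Psi(Q\times[0,\varepsilon])$. It is Jordan measurable, as $\Psi$ is a local $C^1$ diffeomorphism near the compact box. We have $kl\in R$ iff $k\in[k_*,k_*+\varepsilon]$ for some hit $k_*$ of $\mathcal A$, and by injectivity these intervals are disjoint. So the time spent in $R$ during $[0,K]$ is $\varepsilon\cdot\#\{\text{hits in }(0,K]\}+O(1)$. By Weyl equidistribution it is asymptotic to $K(2\pi)^{-|E|}\mathrm{vol}(R)=K(2\pi)^{-|E|}\varepsilon\int_Q(l_e-l'\cdot\nabla\Theta)\,d\kappa'$. $\square$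

As a check of the weights, take a star with one chosen edge $e$, so $\Theta=-\arctan\sum_{e'\ne e}\tan\kappa_{e'}$. As $\kappa_{e'}$ runs once round the circle, $-\Theta$ increases in total by $2\pi$. Summing the density of the lemma over $\Theta$ and $\Theta+\pi$ and over all $\kappa'$ gives $2(2\pi)^{-|E|}(2\pi)^{|E|-1}\sum_el_e=L/\pi$, in agreement with Weyl's law. The part $l_e/\pi$ comes from the uniform measure in $\kappa'$, the rest from a different measure.

**The comparison.** Let $P_0$ be the law of $\kappa'$ uniform on $\mathbb T^{E\setminus e_0}$; it does not depend on the lengths. Exhaust the open set $\{\kappa'\in U:\Omega=j\}$, up to small volume, by finitely many disjoint small closed cubes on which $\Theta$ oscillates by less than $1$, and apply Lemma 1 to both lifts $\Theta$ and $\Theta+\pi$. By Section 4, every hit is some $k_n$ with $n\in\mathcal G$ and $\omega(n)=j$. Hence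
$$\liminf_K\tfrac1K\#\{n\in\mathcal G:k_n\le K,\ \omega(n)=j\}\ge2(2\pi)^{-|E|}l_{e_0}(2\pi)^{|E|-1}P_0(\Omega=j)=\frac{l_{e_0}}\pi P_0(\Omega=j).$$
Since $\#\{n\ge1:k_n\le K\}=LK/\pi+O(1)$ and $|\mathcal G\cap\{1,\dots,N\}|\le N$, and since the densities exist by Fact 1,
$$\mathbb P(\omega=j)\ \ge\ \frac{l_{e_0}}L\,P_0(\Omega=j)\qquad\text{for all }j.\tag{6}$$
So the law of $\omega$ is within total variation distance $1-l_{e_0}/L$ of the $P_0$-law of $\Omega$.

## 8. The limit law for uniform phases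

Under $P_0$ all gadget phases and all $\varphi_j$ are i.i.d. uniform, and $C_j=\tan\varphi_j$ are i.i.d. Cauchy.

**Step 1: the hub coefficients.** The purpose is to expose the heavy tails of $X$ and $Y$. Let $\psi=\arctan(x-z)$ and $\gamma=b-\psi$. Then $D=y+\tan\psi$ and $\sin b\,D=\cos b+\sin b\tan\psi=\cos\gamma/\cos\psi$, so
$$Y=\frac{1-y\tan\psi}{y+\tan\psi}=\tan\gamma,\qquad X=\frac{\cos\psi}{\sin a\cos\gamma}=A\sec\gamma,\qquad A:=\frac{\cos\psi}{\sin a}.$$
As $b$ is uniform and independent of $(a,c,c')$, $\gamma$ is uniform and independent of $A$. The substitution $a\to a+\pi$ leaves $x$ and $\psi$ unchanged and flips $\sin a$, so $A$ is symmetric. Since $|A|=\sqrt{1+x^2}/\sqrt{1+(x-z)^2}$ and $x$ is Cauchy, Cauchy–Schwarz gives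
$$\mathbb E[|A|\,\big|\,z]=\frac1\pi\int\frac{dx}{\sqrt{1+x^2}\sqrt{1+(x-z)^2}}\le1,\qquad\text{so }0<\mathbb E|A|\le1.$$

**Lemma 2.** Fix $r\ne0$ and put $G_M(r)=M^{-1/2}\sum_ic_i(r)$. Then
$$\Big(\tfrac1M\sum X_i,\ \tfrac1M\sum Y_i,\ G_M(r)\Big)\Rightarrow(\xi,\eta,\sqrt{v(r)}\,g),$$
with $g\sim N(0,1)$ independent of $(\xi,\eta)$ and $\mathbb Ee^{i(\alpha_1\xi+\alpha_2\eta)}=e^{-\mathbb E|\alpha_1A+\alpha_2|}$. In particular $\xi$ is Cauchy with scale $\mathbb E|A|>0$, so $\xi\ne0$ a.s.

*Proof.* Let $\mathcal Z=\alpha_1X+\alpha_2Y=(\alpha_1A+\alpha_2\sin\gamma)/\cos\gamma$ and $B_0=|\alpha_1A|+|\alpha_2|$, so $|\mathcal Z|\le B_0|\sec\gamma|$. The characteristic function is the $M$-th power of $\mathbb E[e^{i\theta c/\sqrt M+i\mathcal Z/M}]=1+\mathrm I+\mathrm{II}+\mathrm{III}$, where the terms are as follows.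

$\mathrm I=\mathbb E[e^{i\theta c/\sqrt M}-1]=-\frac{\theta^2v(r)}{2M}+O(M^{-3/2})$, since $c$ is bounded and centered.

$\mathrm{III}=\mathbb E[(e^{i\theta c/\sqrt M}-1)(e^{i\mathcal Z/M}-1)]$ is the interaction, and it is negligible: $|\mathrm{III}|\le CM^{-1/2}\mathbb E\min(2,|\mathcal Z|/M)\le C'M^{-1/2}M^{-3/4}\mathbb E|\mathcal Z|^{3/4}=O(M^{-5/4})$, as $\mathbb E|\mathcal Z|^{3/4}\le\mathbb E[B_0^{3/4}]\,\mathbb E|\sec\gamma|^{3/4}<\infty$.

$\mathrm{II}=\mathbb E[e^{i\mathcal Z/M}-1]=-\mathbb E[1-\cos(\mathcal Z/M)]$, because phase reversal maps $\mathcal Z$ to $-\mathcal Z$. To find its size, condition on $A$ and let $\tau=1/M\downarrow0$. On the half-circle around $\gamma=\frac\pi2$ substitute $\gamma=\frac\pi2-\tau w$, with density $\frac{\tau\,dw}{2\pi}$. Then $\tau\mathcal Z=\tau(\alpha_1A+\alpha_2\cos\tau w)/\sin\tau w\to(\alpha_1A+\alpha_2)/w$ pointwise. Since $|\cos\gamma|=|\sin\tau w|\ge\frac2\pi\tau|w|$, we have $1-\cos\tau\mathcal Z\le\min\big(2,\frac12(\frac{\pi B_0}{2w})^2\big)$, whose integral in $w$ is at most $CB_0$. By dominated convergence, $\tau^{-1}$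 times this part tends to
$$\frac1{2\pi}\int_{-\infty}^\infty\Big(1-\cos\frac{\alpha_1A+\alpha_2}w\Big)dw=\frac{|\alpha_1A+\alpha_2|}{\pi}\int_0^\infty\frac{1-\cos s}{s^2}\,ds=\tfrac12|\alpha_1A+\alpha_2|.$$
On the other half-circle $\sin\gamma$ is near $-1$ and the same computation gives $\frac12|\alpha_1A-\alpha_2|$. Moreover $\tau^{-1}\mathbb E[1-\cos\tau\mathcal Z|A]\le C'B_0$ with $\mathbb EB_0<\infty$. So by dominated convergence and the symmetry of $A$, $M\cdot\mathrm{II}\to-\mathbb E|\alpha_1A+\alpha_2|$.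

Altogether the $M$-th power tends to $e^{-\theta^2v(r)/2-\mathbb E|\alpha_1A+\alpha_2|}$; Lévy's theorem concludes. With $\alpha_2=\theta=0$ we read off the law of $\xi$. $\square$

**Step 2: the tails at $v$.** The purpose is a local limit theorem for $T$ jointly with the sum of signs of the $C_j$. Let $\mathcal K=\frac1{2\sqrt M}\sum_j\operatorname{sgn}C_j$, and let $q_M$ be the density of the complex measure $\mathbb E[e^{i\theta\mathcal K};T\in dt]$. Its modulus is a.e. at most the density of $T$; as $T/M$ is Cauchy, $M|q_M(Ms)|\le p(s)$ a.e. We claim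
$$Mq_M(Ms)\to e^{-\theta^2/8}p(s)\quad\text{in }L^1(ds).$$
Dropping the parts that vanish by oddness,
$$\Phi_M(\tau):=\mathbb E\big[e^{i\theta\operatorname{sgn}C/(2\sqrt M)}e^{i\tau C}\big]=\cos\big(\tfrac\theta{2\sqrt M}\big)e^{-|\tau|}-\sin\big(\tfrac\theta{2\sqrt M}\big)\Psi_0(\tau),\quad\Psi_0(\tau)=\mathbb E[\operatorname{sgn}(C)\sin\tau C].$$
Since $|\sin t|\le|t|^{3/4}$, $|\Psi_0(\tau)|\le|\tau|^{3/4}\mathbb E|C|^{3/4}$. Since $p$ decreases on $(0,\infty)$, $\int_0^\infty p(x)\sin|\tau|x\,dx$ is an alternating series of lobes of decreasing size, so it is at most the first lobe, hence at most $2p(0)/|\tau|$; thus $|\Psi_0(\tau)|\le\frac4{\pi|\tau|}$.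

The first bound gives $\Phi_M(\tau/M)=1-\frac{\theta^2}{8M}-\frac{|\tau|}M+o(\frac1M)$, so $\Phi_M(\tau/M)^M\to e^{-\theta^2/8-|\tau|}$ pointwise. For $|\tau|\le M$ it gives
$$|\Phi_M(\tau/M)|^M\le e^{-|\tau|}\big(1+CM^{-1/2}|\tau/M|^{3/4}\big)^M\le e^{-|\tau|+C|\tau|^{3/4}}.$$
For $|\tau|\ge M$ and $M$ large, the second bound and $se^{-s}\le e^{-1}$ give $|\Phi_M(\tau/M)|\le(e^{-1}+CM^{-1/2})\frac M{|\tau|}\le\frac M{2|\tau|}$, and $\int_{|\tau|\ge M}(\frac M{2|\tau|})^Md\tau=2\cdot2^{-M}\frac M{M-1}\to0$. By Fourier inversion, $Mq_M(Ms)=\frac1{2\pi}\int e^{-is\tau}\Phi_M(\tau/M)^Md\tau\to e^{-\theta^2/8}p(s)$ pointwise, and the bound by $p$ gives convergence in $L^1$.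

**Step 3: the mixture.** The purpose is to replace the random $r$ by an integration variable, so that Lemma 2, which is for fixed $r$, applies. Let $\mathsf x=\frac1M\sum X_i$ and $\mathsf y=\frac1M\sum Y_i$, so $r=-\mathsf x/(\mathsf y+T/M)$. Gadgets and tails at $v$ are independent. By Step 2, and then by the substitution $s=-\mathsf y-\mathsf x/r$, $ds=|\mathsf x|r^{-2}dr$ (with $p$ even),
$$\mathbb E\,e^{i\theta(\mathcal K+G_M(r))}=e^{-\theta^2/8}\,\mathbb E\int p(s)\,e^{i\theta G_M(-\mathsf x/(\mathsf y+s))}ds+o(1)=e^{-\theta^2/8}\int\mathbb E\big[|\mathsf x|r^{-2}p(\mathsf y+\tfrac{\mathsf x}r)\,e^{i\theta G_M(r)}\big]dr+o(1).$$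
In the last integral $r$ is deterministic, and Fubini is justified because the modulus of the integrand has total integral $1$. Let
$$\lambda(r)=\mathbb E\big[|\xi|r^{-2}p(\eta+\xi/r)\big].$$
As $\xi\ne0$ a.s., $\lambda>0$ everywhere, and the same substitution gives $\int\lambda=1$. Now replace $|\mathsf x|$ by $\min(|\mathsf x|,K_0)$ and restrict to $\delta\le|r|\le1/\delta$. For each $r$ the quantity inside $\mathbb E$ is then a bounded continuous function of $(\mathsf x,\mathsf y,G_M(r))$, so by Lemma 2 its expectation converges to $\mathbb E[\min(|\xi|,K_0)r^{-2}p(\eta+\xi/r)]\,e^{-\theta^2v(r)/2}$. It is bounded by $K_0/(\pi\delta^2)$, so the restricted integrals converge. The discarded part has modulus at most $1$ minus the restricted integral at $\theta=0$; the latter converges to its $(\xi,\eta)$-analogue, which tends to $\int\lambda=1$ as $K_0\to\infty$, $\delta\to0$. So the full integral converges to $\int e^{-\theta^2v(r)/2}\lambda(r)dr$. By (4), $(\Omega+M+1)/\sqrt M=\mathcal K+G_M(r)+O(M^{-1/2})$,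 and hence under $P_0$
$$\frac{\Omega+M+1}{\sqrt M}\Rightarrow\mu_0,\qquad\hat\mu_0(\theta)=\int e^{-\frac{\theta^2}2(\frac14+v(r))}\lambda(r)\,dr.\tag{7}$$

## 9. The function $v$ at $r=0^+$ and at $r=1$

It remains to show that $v$ is not constant. We compare $r\to0$ with $r=1$.

As $r\to0$, i.e. $\rho\to0$, the expressions in (3) tend to $(y-z)(1-x(y-z))$, $-y(1+y^2)$ and $x+y-z$, which are a.e. nonzero. So $v(r)\to v(0^+)$, computed with the limiting signs. At $r=1$ we use (3) with $\rho=\sin a/\sin b$. In both cases, for fixed $z$ and uniform $a,b$, let $h(z)=\mathbb E\,\Xi$ and $h_2(z)=\mathbb E\,\Xi^2$; by phase reversal $h$ is odd and $h_2$ is even. With $z_1=\tan c$, $z_2=\tan c'$ (i.i.d. Cauchy), $\sigma_i=\operatorname{sgn}z_i$, $Z=z_1+z_2$,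
$$v=\tfrac14\big\{\mathbb E\,h_2(Z)+2\,\mathbb E[h(Z)(\sigma_1+\sigma_2)]+2\big\}.$$

**Proposition.** For both $r=0^+$ and $r=1$, $h_2(z)=1-2h(z)$ for $z>0$. With $H:=-h$ on $(0,\infty)$, subscript $0$ for $r=0^+$ and $1$ for $r=1$,
$$H_0(z)=\tfrac2\pi\arctan z;\qquad H_1(0^+)=0,\quad H_1'(z)=\frac4{\pi^2}\,\frac{\arctan\frac2z+\frac z2\ln(1+\frac4{z^2})}{1+z^2}.$$

Before the proof, here is its use. We have $h_2(Z)=1+2H(|Z|)$ and $h(Z)=-\operatorname{sgn}(Z)H(|Z|)$, and if $\sigma_1=\sigma_2$ then $\operatorname{sgn}Z=\sigma_1$. So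
$$v=\tfrac14\{3+2\mathbb E\,H(|Z|)-4\mathbb E[H(|Z|);\sigma_1=\sigma_2]\}=\tfrac34-\tfrac12\mathbb E[\sigma_1\sigma_2H(|Z|)]=\tfrac34-\int_0^\infty\chi(z)H(z)\,dz,\tag{8}$$
where, for $z>0$, $\chi(z)$ is the density at $z$ of $Z$ on $\{\sigma_1=\sigma_2\}$ minus that on $\{\sigma_1\ne\sigma_2\}$:
$$\chi(z)=\int_0^zp(x)p(z-x)dx-2\int_0^\infty p(x)p(z+x)dx=2\Big[\int_0^{z/2}p(x)p(z-x)dx-\int_0^\infty p(x)p(z+x)dx\Big].$$
Let $p_2(z)=\frac2{\pi(4+z^2)}$ be the density of $Z$.

**Step 1: the case $r=0^+$.** The purpose is to compute $\Xi$ in closed form. Let $\zeta=y-z$ and $q=\operatorname{sgn}(1-x\zeta)$. Then $\sigma_A=q\operatorname{sgn}\zeta$, $\sigma_B=-\operatorname{sgn}y$, $\sigma_D=\operatorname{sgn}(x+\zeta)$. Put $s=q\,\sigma_D=\operatorname{sgn}\tan(\arctan x+\arctan\zeta)$. Given $(y,z)$, $s=\pm1$ is fair, since $\arctan x$ is uniform mod $\pi$. We claim $\sigma_A+\sigma_D=\operatorname{sgn}\zeta+s$. This is equivalent to $(\operatorname{sgn}\zeta-\sigma_D)(q-1)=0$; and $q=-1$ means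 $x\zeta>1$, so $x,\zeta$ have the same sign and $\sigma_D=\operatorname{sgn}\zeta$. Hence $\Xi=s+\operatorname{sgn}(y-z)-\operatorname{sgn}y$, and for $z>0$ this is $s-2\cdot1(0<y<z)$. So $h=-2P(0<y<z)=-\frac2\pi\arctan z$ and $h_2=1+4P(0<y<z)=1-2h$.

**Step 2: polynomials for $r=1$.** The purpose is to make the five factors polynomial. Let $s=\tan\frac a2$, $t=\tan\frac b2$, which are i.i.d. Cauchy. With $\rho=\sin a/\sin b$,
$$m_A\sin b=\cos b-\cos a-z\sin b,\qquad(1+\rho-x\,m_A)\sin a\sin b=1-\cos(a+b)+z\cos a\sin b,$$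
$$m_B\sin b=\cos a-\cos b-z\sin a,\qquad(1+\rho-y\,m_B)\sin^2b=1-\cos(a+b)+z\sin a\cos b,$$
$$D\sin a\sin b=\sin(a+b)-z\sin a\sin b.$$
(For the second: $\sin a\sin b+\sin^2a-\cos a(\cos b-\cos a-z\sin b)$; the fourth is similar.) The right-hand sides equal $\frac2{(1+s^2)(1+t^2)}$ times, respectively,
$$P_1=s^2-t^2-zt(1+s^2),\quad P_2=(s+t)^2+zt(1-s^2),$$
$$Q_1=t^2-s^2-zs(1+t^2),\quad Q_2=(s+t)^2+zs(1-t^2),\quad R=(s+t)(1-st)-2zst.$$
Hence
$$\sigma_A=\operatorname{sgn}(sP_1P_2),\quad\sigma_B=\operatorname{sgn}(tQ_1Q_2),\quad\sigma_D=\operatorname{sgn}(stR).$$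
The exchange $s\leftrightarrow t$ exchanges $\sigma_A$ with $\sigma_B$ and $P_i$ with $Q_i$. All factors are affine in $z$ with a.e. nonzero slope, and for each fixed $z$ they are nonzero polynomials in $(s,t)$, so a.e. nonzero.

**Step 3: start at $z=0^+$ and jump rules.** The purpose is to follow $\Xi$ as $z$ grows from $0$. At $z=0$: $\sigma_A=\operatorname{sgn}(s(s^2-t^2))$, $\sigma_B=\operatorname{sgn}(t(t^2-s^2))$, $\sigma_D=\operatorname{sgn}(st(s+t)(1-st))$. If $st>0$, then $\sigma_A+\sigma_B=0$ and $\Xi=\sigma_D$. If $st<0$, then $s(s-t)>0$ and $t(t-s)>0$, so $\sigma_A=\sigma_B=\operatorname{sgn}(s+t)=-\sigma_D$ and $\Xi=\sigma_A$. So $\Xi=\pm1$, and $\mathbb E\,\Xi=0$ by $(s,t)\to(-s,-t)$. With $\Upsilon:=\frac14(1+\Xi)^2$ we get $h(0^+)=0$ and $\mathbb E\Upsilon(0^+)=\frac12$.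

For a.e. $(s,t)$, $\Xi$ is a step function of $z>0$ that jumps at the positive zeros $z_j$ of the five factors. So $\mathbb E\,\Xi(z)=\sum_j\mathbb E[1(0<z_j<z)\Delta\Xi_j]$, and $\mathbb E\Upsilon(z)=\frac12+\sum_j\mathbb E[1(0<z_j<z)\Delta\Upsilon_j]$. If one sign $\sigma$ jumps by $\Delta\sigma=\pm2$ and the two others stay, then $\Delta\Xi=\Delta\sigma$, and since $\sigma_{\text{before}}=-\frac12\Delta\sigma$,
$$\Delta\Upsilon=\tfrac14\Delta\sigma\,(2+2\Xi_{\text{before}}+\Delta\sigma)=\tfrac12\Delta\sigma\,(1+\text{sum of the two other signs}).$$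

**Step 4: the jumps.** The purpose is to compute $\Delta\sigma$ and $\Delta\Upsilon$ at each kind of threshold; those of $Q_1,Q_2$ follow by $s\leftrightarrow t$. We use $(s+t)(1+st)=s+t+s^2t+st^2$.

*At $P_1=0$*, $z_j=\frac{s^2-t^2}{t(1+s^2)}$. Substituting, and using $t^2-s^2=-zt(1+s^2)$ in $Q_1$,
$$P_2=\tfrac{s+t}{1+s^2}[(s+t)(1+s^2)+(s-t)(1-s^2)]=\tfrac{2s(s+t)(1+st)}{1+s^2},\qquad Q_1=-z(s+t)(1+st),$$
$$Q_2=\tfrac{s+t}{t(1+s^2)}[(s+t)t(1+s^2)+(s-t)s(1-t^2)]=\tfrac{(s+t)(1+st)(s^2+t^2)}{t(1+s^2)},$$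
$$R=\tfrac{s+t}{1+s^2}[(1-st)(1+s^2)-2s(s-t)]=\tfrac{(s+t)(1-s^2)(1+st)}{1+s^2}.$$
The slope of $P_1$ is $-t(1+s^2)$. So $\Delta\sigma_A=-2\operatorname{sgn}(t(s+t)(1+st))$, $\sigma_B=-1$, $\sigma_D=\operatorname{sgn}(st(s+t)(1+st)(1-s^2))$, and $\Delta\Upsilon=\frac12\Delta\sigma_A\sigma_D=-\operatorname{sgn}(s(1-s^2))$.

*At $P_2=0$*, $z_j=-\frac{(s+t)^2}{t(1-s^2)}$, so $z_j>0$ iff $t(1-s^2)<0$. Substituting,
$$P_1=\tfrac{s+t}{1-s^2}[(s-t)(1-s^2)+(s+t)(1+s^2)]=\tfrac{2s(s+t)(1+st)}{1-s^2},$$
$$Q_1=\tfrac{s+t}{t(1-s^2)}[(t-s)t(1-s^2)+(s+t)s(1+t^2)]=\tfrac{(s+t)(1+st)(s^2+t^2)}{t(1-s^2)},$$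
$$Q_2=\tfrac{(s+t)^2}{t(1-s^2)}[t(1-s^2)-s(1-t^2)]=\tfrac{(s+t)^2(t-s)(1+st)}{t(1-s^2)},$$
$$R=\tfrac{s+t}{1-s^2}[(1-st)(1-s^2)+2s(s+t)]=\tfrac{(s+t)(1+s^2)(1+st)}{1-s^2}.$$
The slope of $P_2$ is $t(1-s^2)$. So $\Delta\sigma_A=2\operatorname{sgn}(t(s+t)(1+st))$, $\sigma_B=\operatorname{sgn}(t(t^2-s^2))$ and, as $t(1-s^2)<0$, $\sigma_D=-\operatorname{sgn}(s(s+t)(1+st))$. Hence
$$\Delta\Upsilon=\operatorname{sgn}(t(s+t)(1+st))\,[1+\operatorname{sgn}(t(t^2-s^2))]-\operatorname{sgn}(st).$$

*At $R=0$*, i.e. $D=0$, $z=x+y$: $m_A=-x(1+\rho)$, $1+\rho-xm_A=(1+\rho)(1+x^2)$, $m_B=-y(1+\rho)$, $1+\rho-ym_B=(1+\rho)(1+y^2)$. So $\sigma_A=-\operatorname{sgn}x$, $\sigma_B=-\operatorname{sgn}y$, $\Delta\sigma_D=-2$, and $\Delta\Upsilon=-(1-\operatorname{sgn}x-\operatorname{sgn}y)$.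

By these formulas the other factors are a.e. nonzero at each threshold, so a.e. the jumps occur at distinct points, as the jump rule requires.

**Step 5: $\mathbb E\Upsilon(z)=\frac12$ for all $z>0$.** The purpose is the relation $h_2=1-2h$ at $r=1$, since $\mathbb E\Upsilon=\frac14(1+2h+h_2)$. We add the contributions of the five factors.

$P_1$ and $Q_1$: for $P_1$, $z_j$ is even in $s$ and $\Delta\Upsilon$ is odd in $s$, so the total is $0$; likewise for $Q_1$.

$R$: on $\{x+y>0\}$, $1-\operatorname{sgn}x-\operatorname{sgn}y$ is $-1$ if $x,y$ have equal signs and $+1$ otherwise. As $x,y$ are i.i.d. Cauchy, the total is $-\mathbb E[1(0<x+y<z)(1-\operatorname{sgn}x-\operatorname{sgn}y)]=\int_0^z\chi$.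

$P_2$: on $\{t(1-s^2)<0\}$ there are four cases.

1. $t>0$, $s=S>1$: $\Delta\Upsilon=[1+\operatorname{sgn}(t-S)]-1=\operatorname{sgn}(t-S)$.
2. $t>0$, $s=-S<-1$: if $t>S$, then $\operatorname{sgn}(t(t-S)(1-St))=-1$ and $\Delta\Upsilon=-2+1=-1$; if $t<S$, the bracket is $0$ and $\Delta\Upsilon=1$. So $\Delta\Upsilon=-\operatorname{sgn}(t-S)$.
3. $t=-\tau<0$, $s=S\in(0,1)$: the bracket is $1-\operatorname{sgn}(\tau-S)$. If $\tau<S$, the prefactor is $\operatorname{sgn}((\tau-S)(1-S\tau))=-1$ and $\Delta\Upsilon=-2+1=-1$; if $\tau>S$, $\Delta\Upsilon=1$. So $\Delta\Upsilon=\operatorname{sgn}(\tau-S)$.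
4. $t=-\tau<0$, $s=-S\in(-1,0)$: $\Delta\Upsilon=[1-\operatorname{sgn}(\tau-S)]-1=-\operatorname{sgn}(\tau-S)$.

In cases 3 and 4, $z_j=\frac{(S\mp\tau)^2}{\tau(1-S^2)}$ (minus in case 3). The inversion $(S,t)\to(1/S,1/t)$ preserves the Cauchy measure. It maps case 1, where $z_j=\frac{(S+t)^2}{t(S^2-1)}$, onto case 4: both the form of $z_j$ and $\Delta\Upsilon$ agree, as $\operatorname{sgn}(1/\tau-1/S)=-\operatorname{sgn}(\tau-S)$. In the same way it maps case 2 onto case 3. So the total is $2J(z)$ with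
$$J(z)=\int_{0<S<1,\ \tau>0}\frac{dS\,d\tau}{\pi^2(1+S^2)(1+\tau^2)}\operatorname{sgn}(\tau-S)\big\{1[(S-\tau)^2<z\tau(1-S^2)]-1[(S+\tau)^2<z\tau(1-S^2)]\big\}.$$
Fix $S$ and put $W=\frac{2S}{1-S^2}$, so $2\arctan S=\arctan W$. The first condition is $\tau\in(\tau_-,\tau_+)$ with $\tau_-\tau_+=S^2$ and $\tau_-+\tau_+=2S+z(1-S^2)$. Since $S^2<1$, $\arctan\tau_-+\arctan\tau_+=\arctan\frac{\tau_-+\tau_+}{1-S^2}=\arctan(z+W)$. As $S\in(\tau_-,\tau_+)$,
$$\int_{\tau_-}^{\tau_+}\frac{\operatorname{sgn}(\tau-S)}{1+\tau^2}d\tau=\arctan\tau_-+\arctan\tau_+-2\arctan S=\arctan(z+W)-\arctan W.$$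
The second condition is $\tau^2-(z(1-S^2)-2S)\tau+S^2<0$, non-empty for $\tau>0$ iff $z(1-S^2)-2S>2S$, i.e. $z>2W$; the endpoints have product $S^2$ and sum $z(1-S^2)-2S$, the point $S$ lies between them, and the same computation gives $\arctan(z-W)-\arctan W$. With $\frac{dS}{1+S^2}=\frac12\frac{dW}{1+W^2}$,
$$J(z)=\frac1{2\pi^2}\int_0^\infty\frac{dW}{1+W^2}\big[\arctan(z+W)-\max(\arctan W,\arctan(z-W))\big].$$
So $J(0)=0$ and $J'(z)=\frac12\big[\int_0^\infty p(W)p(z+W)dW-\int_0^{z/2}p(W)p(z-W)dW\big]=-\frac14\chi(z)$. The factors $P_2$ and $Q_2$ together give $4J$, so $\mathbb E\Upsilon(z)=\frac12+4J(z)+\int_0^z\chi=\frac12$.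

**Step 6: the function $H_1$.** The purpose is to compute $h(z)=\sum_j\mathbb E[1(0<z_j<z)\Delta\Xi_j]$. The factor $R$ contributes $-2P(0<x+y<z)=-2\int_0^zp_2$. For any other factor fix $b$ and change variables $a\mapsto z_j$, a smooth function of $a$ with finitely many critical points away from its poles: the contribution has density in $\zeta$
$$\frac1{4\pi^2}\int_0^{2\pi}db\sum_{a:\,z_j(a)=\zeta}\frac{\Delta\Xi}{|\partial_az_j|}.$$
Since $\sin a+\sin b=\frac{2(s+t)(1+st)}{(1+s^2)(1+t^2)}$, we have $\operatorname{sgn}(t(s+t)(1+st))=\operatorname{sgn}(\sin b(\sin a+\sin b))$. Put $g=\cos b-\zeta\sin b$.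

*The factor $P_2$.* Let $g=\sqrt q\cos\nu$, $\sin b=\sqrt q\sin\nu$, $q=\sin^2b+g^2$. The equation $z_j=\zeta$ reads
$$F_2:=1-\cos(a+b)+\zeta\cos a\sin b=1-g\cos a+\sin a\sin b=1-\sqrt q\cos(a+\nu)=0.$$
Up to a null set of $b$, solutions exist iff $q>1$, and then $a=-\nu\pm\vartheta$ with $\cos\vartheta=q^{-1/2}$, $\vartheta\in(0,\frac\pi2)$. Moreover $|\partial_az_j|=|\partial_aF_2/\partial_\zeta F_2|=\sqrt q\sin\vartheta/|\cos a\sin b|$. From $\sin b=\sin\nu/\cos\vartheta$,
$$\sin a+\sin b=-\sin\nu\cos\vartheta\pm\cos\nu\sin\vartheta+\tfrac{\sin\nu}{\cos\vartheta}=\tan\vartheta\,(\sin\nu\sin\vartheta\pm\cos\nu\cos\vartheta)=\pm\tan\vartheta\cos a.$$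
So $\Delta\Xi=2\operatorname{sgn}(\sin b(\sin a+\sin b))=\pm2\operatorname{sgn}(\sin b\cos a)$, and
$$\sum_a\frac{\Delta\Xi}{|\partial_az_j|}=\sum_\pm\pm\frac{2\sin b\cos(-\nu\pm\vartheta)}{\sqrt q\sin\vartheta}=\frac{4\sin b\sin\nu}{\sqrt q}=\frac{4\sin^2b}q.$$
With $y=\cot b$: $\sin^2b/q=(1+(y-\zeta)^2)^{-1}$, and $q>1\iff(y-\zeta)^2>y^2\iff y<\zeta/2$. Using $\int_0^{2\pi}db=2\int\frac{dy}{1+y^2}$ and the symmetry $y\to\zeta-y$, the density is
$$\frac2{\pi^2}\int_{y<\zeta/2}\frac{dy}{(1+y^2)(1+(y-\zeta)^2)}=\frac2{\pi^2}\cdot\frac{\pi^2p_2(\zeta)}2=p_2(\zeta).$$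
So $P_2$ and $Q_2$ together cancel $R$.

*The factor $P_1$.* $z_j=\frac{\cos b-\cos a}{\sin b}=\zeta$ iff $\cos a=g$, which needs $|g|<1$; then $a=\pm a_0$ with $a_0\in(0,\pi)$. The jump $\Delta\Xi=-2\operatorname{sgn}(\sin b(\sin a+\sin b))$ sums over $\pm a_0$ to $-4\cdot1[|\sin b|>\sin a_0]$, and $|\partial_az_j|=\sin a_0/|\sin b|$. With $\Delta=\sin^2a_0/\sin^2b=(1+y^2)-(y-\zeta)^2=1+2y\zeta-\zeta^2$, the density is $-\frac2{\pi^2}\int_{0<\Delta<1}\frac{dy}{(1+y^2)\sqrt\Delta}$. Adding $Q_1$, which gives the same, and substituting $\Delta=\varsigma^2$, $y=\frac{\varsigma^2+\zeta^2-1}{2\zeta}$, $dy/\sqrt\Delta=d\varsigma/\zeta$,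
$$H_1'(\zeta)=\frac4{\pi^2}\int_0^1\frac{4\zeta\,d\varsigma}{4\zeta^2+(\varsigma^2+\zeta^2-1)^2}=\frac4{\pi^2}\frac\zeta{1+\zeta^2}\int_0^1\Big[\frac{2-\varsigma}{\zeta^2+(1-\varsigma)^2}+\frac{2+\varsigma}{\zeta^2+(1+\varsigma)^2}\Big]d\varsigma.$$
Indeed, with $\Pi_\mp=\zeta^2+(1\mp\varsigma)^2$ the denominator is $\Pi_-\Pi_+$, as both equal $(\varsigma^2+\zeta^2)^2+2\zeta^2-2\varsigma^2+1$, and $(2-\varsigma)\Pi_++(2+\varsigma)\Pi_-=2(\Pi_++\Pi_-)-\varsigma(\Pi_+-\Pi_-)=4(1+\zeta^2)$. With $u=1\mp\varsigma$ the last integral is $\int_0^2\frac{1+u}{\zeta^2+u^2}du=\frac1\zeta\arctan\frac2\zeta+\frac12\ln(1+\frac4{\zeta^2})$. Together with $h(0^+)=0$ this proves the Proposition. $\square$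

## 10. The inequality $v(1)<v(0^+)$

**Step 1: one function governs everything.** The purpose is to write $v(0^+)-v(1)$ as a single integral. Let $\varepsilon(y)=y\ln(1+y^{-2})-\arctan y$ for $y>0$, and $\mathsf d=H_1-H_0$, so $\mathsf d(0^+)=0$. Then
$$\mathsf d'(z)=\frac4{\pi^2}\frac{\varepsilon(z/2)}{1+z^2},\qquad\chi(z)=\frac4{\pi^2}\frac{\varepsilon(1/z)}{z^2+4}.\tag{9}$$
The first follows from $H_0'=\frac4{\pi^2}\frac{\pi/2}{1+z^2}$ and $\arctan\frac2z-\frac\pi2=-\arctan\frac z2$. For the second, with $w=z-x$,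
$$\frac1{(1+x^2)(1+w^2)}=\frac1{z(z^2+4)}\Big[\frac{2x+z}{1+x^2}+\frac{2w+z}{1+w^2}\Big],$$
because $(3x+w)(1+w^2)+(3w+x)(1+x^2)=4(x+w)+(x+w)^3$. So $\int_0^z\frac{dx}{(1+x^2)(1+(z-x)^2)}=\frac2{z^2+4}\big[\arctan z+\frac{\ln(1+z^2)}z\big]$. Now use $\chi=2\int_0^zp(x)p(z-x)dx-p_2(z)$ and $\arctan z-\frac\pi2=-\arctan\frac1z$.

Let $G(z)=\int_z^\infty\chi$. By (9), $\frac d{dz}\big[\frac12\mathsf d(2/z)\big]=-\frac1{z^2}\mathsf d'(2/z)=-\chi(z)=G'(z)$, and both functions vanish at $\infty$. So $G(z)=\frac12\mathsf d(2/z)$. Since $G(0)=\int_0^\infty\chi=\frac12\mathbb E[\sigma_1\sigma_2]=0$, also $\mathsf d(\infty)=0$. By (8) and integration by parts,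
$$v(0^+)-v(1)=\int_0^\infty\chi\,\mathsf d\,dz=\int_0^\infty G\,\mathsf d'\,dz=\frac12\int_0^\infty\mathsf d(2/z)\,\mathsf d'(z)\,dz.\tag{10}$$

**Step 2: the shape of $\varepsilon$ and $\mathsf d$.** The purpose is to show that both are unimodal where we need it. We have $\varepsilon'(y)=\ln(1+y^{-2})-\frac3{1+y^2}$ and $\varepsilon''(y)=\frac{4y^2-2}{y(1+y^2)^2}$. So $\varepsilon'$ decreases on $(0,\frac1{\sqrt2})$ and afterwards increases to its limit $0$; in particular $\varepsilon'<0$ on $[\frac1{\sqrt2},\infty)$. Since $\varepsilon'(\frac14)=\ln17-\frac{48}{17}>0$ ($2.833\ldots$ against $2.823\ldots$) and $\varepsilon'(\frac1{\sqrt2})=\ln3-2<0$, $\varepsilon$ increases up to some $y_1\in(\frac14,\frac1{\sqrt2})$ and decreases afterwards. Further $\varepsilon(0^+)=0$, $\varepsilon(\frac1{\sqrt2})=0.161\ldots>0$, $\varepsilon(1)=\ln2-\frac\pi4<0$. So $\varepsilon>0$ on $(0,y_0)$ and $\varepsilon<0$ on $(y_0,\infty)$ for some $y_0\in(\frac1{\sqrt2},1)$. Hence $\mathsf d$ strictly increases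 on $(0,2y_0)$ and strictly decreases to $0$ on $(2y_0,\infty)$; $\mathsf d>0$; and $2y_0>\sqrt2$.

**Step 3: $\mathsf d(2/z)>\mathsf d(z)$ for $0<z<\sqrt2$.** The purpose is the comparison of $\mathsf d$ with its reflection, on which positivity rests. Let $F(z)=\mathsf d(2/z)-\mathsf d(z)$, so $F(0^+)=F(\sqrt2)=0$. By (9), $F'=-2\chi-\mathsf d'=\frac8{\pi^2(z^2+4)}(\mathsf N-\mathsf V)$ with
$$\mathsf N(z)=-\varepsilon(1/z)=\arctan\tfrac1z-\tfrac{\ln(1+z^2)}z,\quad\mathsf V(z)=\alpha(z)\,\varepsilon(z/2),\quad\alpha(z)=\tfrac{z^2+4}{2(1+z^2)}=\tfrac12+\tfrac3{2(1+z^2)}.$$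
It suffices that $\mathsf N-\mathsf V$ changes sign exactly once on $(0,\sqrt2)$, from $+$ to $-$; then $F$ increases and afterwards decreases, so $F>0$ inside.

On $(0,\frac12]$: $\mathsf N'=\frac{\ln(1+z^2)}{z^2}-\frac3{1+z^2}\le1-2.4=-1.4$. Since $\varepsilon'(z/2)\ge0$ there and $\alpha'=-3z/(1+z^2)^2\ge-3z$, $\mathsf V'\ge\alpha'\varepsilon(z/2)\ge-3z\,\varepsilon(\frac14)\ge-1.5\cdot0.47>-0.71$. So $\mathsf N-\mathsf V$ is strictly decreasing, from $\frac\pi2$ at $0^+$ to $\mathsf N(\frac12)-\mathsf V(\frac12)=0.661-0.788<0$ (rounded).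

On $[\frac12,\sqrt2)$: $\mathsf N$ is decreasing, because $\mathsf N'=\varepsilon'(1/z)/z^2<0$ as $1/z>\frac1{\sqrt2}$; $\alpha$ is decreasing; and $\varepsilon$ is unimodal. So on $[\zeta_1,\zeta_2]$ we have $\mathsf N\le\mathsf N(\zeta_1)$ and $\mathsf V\ge\alpha(\zeta_2)\min(\varepsilon(\frac{\zeta_1}2),\varepsilon(\frac{\zeta_2}2))$. With $\varepsilon(.25)=.4633$, $\varepsilon(.3)=.4568$, $\varepsilon(.4)=.4119$, $\varepsilon(.55)=.3001$, $\varepsilon(\frac1{\sqrt2})=.1613$ (errors below $2\cdot10^{-4}$):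

| interval | $\mathsf N\le$ | $\mathsf V\ge$ |
|---|---|---|
| $[.5,.6]$ | $.662$ | $1.602\cdot.456>.73$ |
| $[.6,.8]$ | $.519$ | $1.414\cdot.411>.58$ |
| $[.8,1.1]$ | $.279$ | $1.178\cdot.299>.35$ |
| $[1.1,\sqrt2)$ | $.018$ | $1\cdot.160$ |

So $\mathsf N<\mathsf V$ on $[\frac12,\sqrt2)$, and Step 3 is done.

**Step 4: positivity of (10).** The purpose is to conclude by slicing along the levels of $\mathsf d$. For $0<\ell<\mathsf d(2y_0)$ let $z_-(\ell)<2y_0<z_+(\ell)$ be the two solutions of $\mathsf d=\ell$. Substituting $\ell=\mathsf d(z)$ on the two monotone branches,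
$$\int_0^\infty\mathsf d(\tfrac2z)\,\mathsf d'(z)\,dz=\int_0^{\mathsf d(2y_0)}\big[\mathsf d(\tfrac2{z_-})-\mathsf d(\tfrac2{z_+})\big]d\ell.$$
If $z_-<\sqrt2$, Step 3 gives $\mathsf d(\frac2{z_-})>\ell$, so $\frac2{z_-}\in(z_-,z_+)$; hence $\frac2{z_+}<z_-$ and $\mathsf d(\frac2{z_+})<\ell<\mathsf d(\frac2{z_-})$. If $z_-\ge\sqrt2$, then $\frac2{z_+}<\frac2{z_-}\le\sqrt2<2y_0$, and $\mathsf d$ is strictly increasing on $(0,2y_0)$. In both cases the integrand is positive. Therefore $v(1)<v(0^+)$.

## 11. Proofs of Theorems 1 and 2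

**Proof of Theorem 1.** Recall $\mathbb E\omega=-M-1$. By (6) and $l_{e_0}/L\to1$, the laws of $(\omega-\mathbb E\omega)/\sqrt M$ and, under $P_0$, of $(\Omega+M+1)/\sqrt M$ have total variation distance tending to $0$; so by (7), $(\omega-\mathbb E\omega)/\sqrt M\Rightarrow\mu_0$.

Let $\mathcal V=\frac14+v(r)$ with $r$ of density $\lambda$. As $\lambda>0$ everywhere, and $v(r)$ is near $v(1)$ for $r$ near $1$ and near $v(0^+)>v(1)$ for $r$ near $0$, $\mathcal V$ is not a.s. constant. If $\mu_0$ were Gaussian, then by symmetry $\mu_0=N(0,\tau)$, so $\mathbb Ee^{-s\mathcal V}=e^{-s\tau}$ for all $s\ge0$ (put $s=\theta^2/2$), and $\mathcal V=\tau$ a.s. by uniqueness of Laplace transforms, a contradiction. As $\mathcal V\ge\frac14$, $\mu_0$ is non-degenerate. Hence $V[\omega^{(M)}]=0$ cannot hold for infinitely many $M$, since along those $M$ the limit would be a point mass. If (1) held, the convergence of types theorem would force $\mu_0=N(0,a^2)$ for some $a>0$, a contradiction. Since $\beta+|\partial\Gamma|=4M\to\infty$,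 the conjecture is false. $\square$

**Proof of Theorem 2.** The purpose is to see that (1) would require $\mu_0$ to be close to a Gaussian. Let $\delta^*=\inf_{\tau\ge0}\|\mu_0-N(0,\tau)\|_{TV}$, where $N(0,0)$ is the unit mass at $0$. On $(0,\infty)$ this distance is continuous in $\tau$ and positive. Since $\mu_0$ has no atoms, it tends to $1$ as $\tau\to0$ (the normal mass concentrates in small intervals, to which $\mu_0$ gives little mass), it tends to $1$ as $\tau\to\infty$, and it equals $1$ at $\tau=0$. So $\delta^*>0$. Fix $0<\delta_0<\min(\delta^*,1)$ and suppose $l_{e_0}\ge(1-\delta_0)L$. By (6), the law of $Z_M=(\omega-\mathbb E\omega)/\sqrt M$ is at least $(1-\delta_0)$ times the $P_0$-law of $(\Omega+M+1)/\sqrt M$.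

If $V[\omega^{(M)}]=0$, then $\omega=-M-1$ a.s., so $P_0(\Omega\ne-M-1)=0$; by (7) this is impossible for large $M$. Suppose now that (1) holds. Along a subsequence $\sqrt{V[\omega]/M}\to a\in[0,\infty]$. If $a=\infty$, then $P(|Z_M|\le K)\to0$ for each $K$, contradicting $\liminf P(|Z_M|\le K)\ge(1-\delta_0)\mu_0((-K,K))>0$ for large $K$. If $a<\infty$, then $Z_M\Rightarrow N(0,a^2)$; testing with nonnegative bounded continuous functions gives $N(0,a^2)\ge(1-\delta_0)\mu_0$ as measures, so $\|\mu_0-N(0,a^2)\|_{TV}\le\delta_0<\delta^*$, a contradiction. $\square$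

## 12. Trees: independence and the central limit theorem

On a tree the plan of Section 3 goes through, because no common parameter survives. For a single edge, $\omega=-1$ and the formula of Theorem 3 holds with an empty sum, so assume there is an interior vertex.

**Step 1: a generic $f=f_n$ on a tree has exactly $n$ zeros.** The purpose is to replace the index $n$ by something local. Let $\nu$ be the number of zeros; they lie inside edges, so they cut the tree into $\nu+1$ nodal domains $D_i$. Let $\mathcal B(g)=\int g'^2-k_n^2g^2$. On functions vanishing at the zeros of $f$ (a space of codimension $\nu$ in $H^1$) we have $\mathcal B\ge0$, since $f|_{D_i}$ is sign-definite and so is a ground state on $D_i$. As $\mathcal B$ has negative index $n$, $n\le\nu$. If $\nu\ge n+1$, some nonzero combination $g$ of $n+1$ of the $\nu+1\ge n+2$ functions $f1_{D_i}$ is orthogonal to $f_0,\dots,f_{n-1}$. Since $\mathcal B(g)=0$, expanding $g$ in $f_n,f_{n+1},\dots$ shows that $g$ is an eigenfunction for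 $k_n^2$, hence $g\propto f$; but $g$ vanishes on some $D_i$, a contradiction. So $\nu=n$.

**Step 2: the surplus as a sum over vertices.** The purpose is to compare critical points with zeros edge by edge. On each edge zeros and Neumann points alternate. At an interior vertex put $s=\operatorname{sgn}(f\,\partial_ef)$ for each edge end, and put $s=-1$ at leaves. From an end with $s=+1$ (where $|f|$ grows) the first such point is a Neumann point, from an end with $s=-1$ it is a zero. Hence (number of Neumann points) $-$ (number of zeros) on an edge is half the sum of its two $s$-values. This also holds if there are no such points: then $ff'$ has constant sign inside the edge and the two $s$-values are opposite. Summing over edges and using Step 1,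
$$\omega=-\frac{|\partial\Gamma|}2+\frac12\sum_{v\text{ interior}}S_v,\qquad S_v=\sum_{e\sim v}\operatorname{sgn}(f\,\partial_ef)(v).\tag{11}$$

**Step 3: phases on a rooted tree.** The purpose is to describe all phases that carry a generic eigenfunction. Fix an edge $e=pq$ and root the tree at $e$: every $e'\ne e$ is a child edge of its upper vertex, and it has a lower vertex $c$. Going up from the leaves put
$$t_{e'}=\tan(\kappa_{e'}+\gamma_c),\qquad\gamma_c=0\text{ if }c\text{ is a leaf},\quad\gamma_c=\arctan\sum t\ \text{ (sum over the child edges of }c)\text{ otherwise},$$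
and define $\gamma_p,\gamma_q$ in the same way. Let $U_e\subset\mathbb T^{E\setminus e}$ be the open set where all $\cos(\kappa_{e'}+\gamma_c)$, all $t_{e'}$ and all sums of $t$ over the child edges of an interior vertex are nonzero. Call $\kappa\in\mathbb T^E$ good if the solutions for the phases $\kappa$ (with $k=1$) form a line spanned by a generic function, meaning that vertex values and derivatives at interior vertices are nonzero; let $\mathcal M$ be the set of good $\kappa$, and $\pi_e$ the projection that forgets $\kappa_e$. We claim that for every $e$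
$$\mathcal M=\{\kappa:\pi_e\kappa\in U_e,\ \kappa_e\equiv\Theta_e(\pi_e\kappa)\bmod\pi\},\qquad\Theta_e:=-\gamma_p-\gamma_q.\tag{12}$$

Let $\pi_e\kappa\in U_e$. By induction from the leaves, the solutions on the part of the tree below the upper vertex of $e'$ along $e'$ form a line, and on the edge they are multiples of $\cos(\gamma_c+\text{distance from }c)$: if $c$ is interior, the solution below $c$ is determined by $f(c)$, and Kirchhoff at $c$ says that the derivative at $c$ along $e'$ is $-f(c)\sum t=-f(c)\tan\gamma_c$. At the upper vertex the ratio $\partial f/f$ is then $\tan(\kappa_{e'}+\gamma_c)=t_{e'}$. On $e$, $f$ is a multiple of $\cos(\gamma_p+\text{distance from }p)$, and the condition at $q$ is $\tan(\kappa_e+\gamma_p)=-\tan\gamma_q$, i.e. $\kappa_e\equiv\Theta_e$ mod $\pi$. In that case the solutions form a line. The spanning function is generic: it is nonzero at all vertices, since $\cos\gamma_c>0$ and $\cos(\kappa_{e'}+\gamma_c)\ne0$; its ratios $\partial f/f$ are $t_{e'}\ne0$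 along child edges and $-\sum t\ne0$ along the parent edge (or along $e$, at $p$ and $q$).

Conversely, let $\kappa$ be good with generic $f$. Going up from the leaves, on $e'$ we have $f=A\cos(\gamma_c+\cdot)$ with $A\ne0$ because $f(c)\ne0$; the value at the upper vertex is $A\cos(\gamma_c+\kappa_{e'})\ne0$, and $t_{e'}=\partial f/f\neq0$ there; and at each interior vertex the sum of $t$ over the child edges is minus the nonzero ratio along the parent edge (or $e$). So $\pi_e\kappa\in U_e$, and then $\kappa_e\equiv\Theta_e$ mod $\pi$ as before. This proves (12).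

Three consequences: over each $\kappa'\in U_e$ there are exactly two points of $\mathcal M$; both have the same signs $s$, as the ratios do not involve $\kappa_e$; and $\partial_{e'}\Theta_e<0$ for all $e'\ne e$, since $t_{e'}$ is strictly increasing in $\kappa_{e'}$ and $\gamma_c$, and $\gamma$ is strictly increasing in the $t$'s.

**Step 4: the law under uniform phases.** The purpose is to find the law of the $S_v$ when $\kappa'\in\mathbb T^{E\setminus e}$ is uniform; call this law $P_e$. Since $\kappa_{e'}$ is uniform and independent of the phases below it, $\kappa_{e'}+\gamma_c$ is uniform and independent of them. Ordering the edges from the leaves upward, we see that all $t_{e'}$ are i.i.d. Cauchy; in particular $U_e$ has full measure. At an interior vertex $v$ with $d_v-1$ child edges, $S_v=\sum_i\operatorname{sgn}t_i-\operatorname{sgn}\sum_it_i$. Different vertices use disjoint families of $t$'s, so the $S_v$ are independent with the law stated in Theorem 3. Let $\pi_j$ be the resulting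 probability that the right side of (11) equals $j$. It is the same for every $e$.

**Step 5: the law of $\omega$.** The purpose is to show $\mathbb P(\omega=j)=\pi_j$ for arbitrary lengths. Let $\mathcal M_j\subset\mathcal M$ be the set where the right side of (11) is $j$, and $U_{e,j}=\pi_e\mathcal M_j$; this is open, $\mathrm{vol}(U_{e,j})=(2\pi)^{|E|-1}\pi_j$, and over each of its points lie exactly two points of $\mathcal M_j$. Fix $e$. Fill $U_{e,j}$ by finitely many disjoint small closed cubes, apply Lemma 1 to $\Theta_e$ and $\Theta_e+\pi$, and let the cubes exhaust $U_{e,j}$. Every hit is a $k_n$ with $n\in\mathcal G$ and $\omega(n)=j$, so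
$$\liminf_K\tfrac1K\#\{n\in\mathcal G:k_n\le K,\omega(n)=j\}\ge2(2\pi)^{-|E|}\int_{U_{e,j}}\Big(l_e+\sum_{e'\ne e}l_{e'}|\partial_{e'}\Theta_e|\Big)d\kappa'.$$
To evaluate the integral of $|\partial_{e'}\Theta_e|$, consider the two maps $\kappa'\mapsto\pi_{e'}(\kappa',\Theta_e(\kappa'))$ and $\kappa'\mapsto\pi_{e'}(\kappa',\Theta_e(\kappa')+\pi)$ from $U_{e,j}$ to $U_{e',j}$. They keep all coordinates other than $\kappa_e,\kappa_{e'}$, so their Jacobian is $|\partial_{e'}\Theta_e|>0$. A point of $U_{e',j}$ has exactly two preimages under the two maps together, namely one for each of the two points of $\mathcal M_j$ above it, by (12) for $e$ and for $e'$. The change of variables formula gives $2\int_{U_{e,j}}|\partial_{e'}\Theta_e|\,d\kappa'=2\,\mathrm{vol}(U_{e',j})$. Hence the right side above equals $2(2\pi)^{-|E|}\sum_{e'}l_{e'}\mathrm{vol}(U_{e',j})=\frac L\pi\pi_j$, the sum now being over all edges. As in Section 7, dividing by $L/\pi$ gives $\mathbb P(\omega=j)\ge\pi_j$. Both sides sum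 to $1$ over $j$, so equality holds. This is the formula of Theorem 3.

**Step 6: the central limit theorem.** The purpose is to check Lindeberg's condition; the only difficulty is that degrees may be large. Let $d=d_v\ge3$ and $\varsigma=\operatorname{sgn}\sum_iC_i$. All signs are centered by symmetry, so $\mathrm{Var}\,S_v=d-2\mathbb E[\varsigma\sum_{i<d}\operatorname{sgn}C_i]$. Here $0\le\mathbb E[\varsigma\sum_{i<d}\operatorname{sgn}C_i]\le\mathbb E|\sum_{i<d}\operatorname{sgn}C_i|\le\sqrt{d-1}$; the lower bound holds because, with $R'$ the sum of the other variables, averaging over the sign of $C_1$ turns $\operatorname{sgn}(C_1)\operatorname{sgn}(C_1+R')$ into $\frac12[\operatorname{sgn}(|C_1|+R')+\operatorname{sgn}(|C_1|-R')]\ge0$. So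
$$\tfrac d{18}\le(\sqrt{d-1}-1)^2\le\mathrm{Var}\,S_v\le d.$$
For the first inequality put $x=\sqrt{d-1}$: the ratio $\frac{(x-1)^2}{x^2+1}=1-\frac{2x}{x^2+1}$ increases for $x\ge1$, and at $d=3$ it is $(\sqrt2-1)^2/3>\frac1{18}$.

Consider a sequence of trees as in the conjecture, and let $\Sigma^2=\sum_v\mathrm{Var}\,S_v=4V[\omega]$. From $\sum_{\text{all }v}(d_v-2)=2|E|-2|V|=-2$ we get $\sum_{v\text{ interior}}(d_v-2)=|\partial\Gamma|-2\to\infty$, as $\beta=0$. Hence $\Sigma\to\infty$, and $\sum_{\text{interior}}d_v\le18\Sigma^2$. Call $v$ big if $d_v>\sqrt\Sigma$; there are at most $18\Sigma^{3/2}$ big vertices. So $\sum_{\text{big}}\varsigma_v$, a sum of independent centered variables bounded by $1$, has variance $O(\Sigma^{3/2})=o(\Sigma^2)$. The rest,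
$$\sum_{\text{big}}\sum_i\operatorname{sgn}C_{v,i}+\sum_{\text{small}}S_v=\sum_vS_v+\sum_{\text{big}}\varsigma_v,$$
is a sum of independent centered variables bounded by $\max(1,\sqrt\Sigma)=o(\Sigma)$, since $|S_v|\le d_v$, and its variance is $\Sigma^2(1+o(1))$. Lindeberg's theorem and Slutsky's lemma give $\sum_vS_v/\Sigma\Rightarrow N(0,1)$. By (11) and Step 5, $(\omega-\mathbb E\omega)/\sqrt{V[\omega]}$ has the law of $\sum_vS_v/\Sigma$, so the conjecture holds for every sequence of trees. $\square$
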